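# Strong R-positivity of the contact process modulo translations

## 1. The theorem, and the change between $d=1$ and $d\ge 2$

Let $(\eta_t)_{t\ge0}$ be the contact process on $\mathbb Z^d$ with infection rate $\lambda>0$ and critical rate $\lambda_c$. Let $(A_t)_{t\ge0}$ be the contact process modulo translations: we record the infected set only up to translation, and only while it is nonempty. All terms are defined below.

**Theorem 1.** Let $d=1$ and $\lambda>\lambda_c$. Then $(A_t)$ is not R-positive; in particular it is not strongly R-positive.

**Theorem 2.** $(A_t)$ is strongly R-positive (a) for all $d\ge1$ and $\lambda<\lambda_c$; (b) for all $d\ge2$ and $\lambda>\lambda_c$.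

The problem, posed in "A Fresh Look at R-positivity" (http://staff.utia.cas.cz/swart/present/Freiburg18.pdf), was to prove or disprove that the contact process modulo translations is strongly R-positive for all $\lambda\ne\lambda_c$. By the two theorems, this is false for $d=1$ and true for every $d\ge2$. For $d=1$ and $\lambda\neq\lambda_c$, strong R-positivity holds if and only if $\lambda<\lambda_c$. The source of the problem recalls that R-positivity for all $\lambda<\lambda_c$ was known (Sturm & Swart 2014); we shall not need this.

Now we unpack the words.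

**Definition (contact process).** The state $\eta_t$ is a finite subset of $\mathbb Z^d$, the set of infected sites. Each infected site recovers at rate $1$, and infects each of its $2d$ nearest neighbours at rate $\lambda$. The number $\lambda_c\in(0,\infty)$ is such that, from a single infected site, the process survives with positive probability if $\lambda>\lambda_c$ and dies out a.s. if $\lambda<\lambda_c$.

**Definition (contact process modulo translations).** Let $S$ be the set of nonempty finite subsets of $\mathbb Z^d$ modulo translations, and $[\eta]$ the class of $\eta$. For $x,y\in S$,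
$$A_t(x,y):=\mathbb P^{\eta}\big[\eta_t\neq\emptyset,\ [\eta_t]=y\big],\qquad \eta \text{ any representative of } x .$$
By translation invariance the choice of $\eta$ does not matter. These are nonnegative substochastic matrices with $A_{s+t}=A_sA_t$.

For example, let $d=1$. From the class $x_0$ of singletons one goes to $\emptyset$ at rate $1$ and to $[\{0,1\}]$ at rate $2\lambda$. From $[\{0,1\}]$ one goes to $x_0$ at rate $2$ and to $[\{0,1,2\}]$ at rate $2\lambda$. From $[\{0,1,2\}]$ one goes to $[\{0,1\}]$ at rate $2$, to $[\{0,2\}]$ at rate $1$, and to $[\{0,1,2,3\}]$ at rate $2\lambda$.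

**Definition (recurrence).** Let $S$ be countable and let $(X_t)$ be an irreducible, non-explosive continuous-time Markov chain on $S$ with semigroup $(P_t)$. Fix $z\in S$, let $J_1=\inf\{t>0:X_t\ne X_0\}$ and $\sigma_z=\inf\{t>J_1:X_t=z\}$. The chain is positive recurrent if $E_z[\sigma_z]<\infty$, and strongly positive recurrent if $E_z[e^{\varepsilon\sigma_z}]<\infty$ for some $\varepsilon>0$. Neither property depends on $z$.

**Definition (R-positivity).** Let $(A_t)$ be a semigroup of nonnegative matrices indexed by $S$. Write $A_t\sim P_t$ if there are $r\in\mathbb R$ and $h:S\to(0,\infty)$ with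
$$P_t(x,y)=e^{-rt}h(x)^{-1}A_t(x,y)h(y)\qquad\text{for all }t\ge0,\ x,y\in S,$$
where $(P_t)$ is the transition semigroup of an irreducible non-explosive continuous-time Markov chain on $S$. The semigroup $(A_t)$ is R-positive if $A_t\sim P_t$ for some positive recurrent such $(P_t)$, and strongly R-positive if $A_t\sim P_t$ for some strongly positive recurrent such $(P_t)$.

In plain words: a shape evolves and may die, or (for $\lambda>\lambda_c$) grow without bound. Can we reweight shapes by a positive function $h$, and time by $e^{-rt}$, so that what results is an honest Markov chain on shapes with an equilibrium?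

Three published results on the contact process enter.

* **(F1)** (Durrett–Liu, Ann. Probab. 16 (1988) 1158; Durrett–Schonmann, ibid. 1570.) Let $d=1$, $\lambda>\lambda_c$, and let $\tau_W$ be the extinction time of the contact process on $\{1,\dots,W\}$ started from all sites infected. There is $\gamma>0$ with $\mathbb P(\tau_W>e^{\gamma W})\to1$ as $W\to\infty$.
* **(F2)** (Bezuidenhout–Grimmett, Ann. Probab. 19 (1991) 984.) If $\lambda<\lambda_c$, then $\mathbb P^{\{0\}}(\eta_t\ne\emptyset)\le Ce^{-ct}$ for some $C,c>0$.
* **(F3)** (Block construction of Bezuidenhout–Grimmett, Ann. Probab. 18 (1990) 1462, in the form of Liggett, *Stochastic Interacting Systems* (1999), Part I, Sect. 2.) Let $\lambda>\lambda_c(\mathbb Z^d)$. For every $\varepsilon>0$ there are integers $n_0<a$ and $b>0$ such that for every $(x,s)\in[-a,a]^d\times[0,b]$, with probability at least $1-\varepsilon$ there is $(y,u)\in\big([a,3a]\times[-a,a]^{d-1}\big)\times[5b,6b]$ such that every point of $(y+[-n_0,n_0]^d)\times\{u\}$ is reached from $(x+[-n_0,n_0]^d)\times\{s\}$ by an open path inside $[-5a,5a]^d\times[0,6b]$.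

We also use two inequalities, recalled where they occur: the van den Berg–Kesten (BK) inequality (J. Appl. Probab. 22 (1985) 556) and the Ahlswede–Daykin four functions theorem. Theorem 1 uses only (F1) and BK; (F2) is used only for Theorem 2(a), and (F3) only for Theorem 2(b).

## 2. R-positivity on two states, on $\mathbb Z$, and on a star

One consequence of the definition will be used repeatedly. If $A_t\sim P_t$ with $(P_t)$ positive recurrent and invariant law $\pi$, then the diagonal factors $h(x)^{-1}h(x)$ cancel and the convergence theorem for positive recurrent chains gives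
$$e^{-rt}A_t(x,x)=P_t(x,x)\longrightarrow\pi(x)>0\qquad(t\to\infty).\tag{2.1}$$
So $r$ is forced to be the exponential rate of $A_t(x,x)$, and after the exponential correction $A_t(x,x)$ must not decay at all.

**Example 1 (finite $S$).** Let $S$ be finite and $A_t=e^{tG}$ with $G$ irreducible and nonnegative off the diagonal. The Perron–Frobenius theorem gives $r\in\mathbb R$ and $h>0$ with $Gh=rh$. Then $P_t=e^{-rt}h^{-1}A_th$ has row sums $1$ and is an irreducible chain on a finite set, whose return times have exponential moments. So $(A_t)$ is strongly R-positive. Here is a caricature of the contact process in $d=1$: keep only singletons and adjacent pairs, forbid pairs to infect, and take $\lambda=\frac34$. The rates are $x_0\to\emptyset$: $1$; $x_0\to[\{0,1\}]$: $2\lambda=\frac32$; $[\{0,1\}]\to x_0$: $2$. Hence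
$$G=\begin{pmatrix}-\frac52&\frac32\\[2pt]2&-2\end{pmatrix},\qquad r^2+\tfrac92r+2=0,$$
with largest root $r=-\frac12$, and $Gh=-\frac12h$ for $h=(3,4)$. The new rates are $\frac32\cdot\frac43=2$ and $2\cdot\frac34=\frac32$. These are the old exit rates $\frac52$ and $2$, each increased by $r=-\frac12$. We shall see this again in Section 6.

**Example 2 (simple random walk on $\mathbb Z$).** Let $A_t$ be the semigroup of continuous-time simple random walk. Then $A_t(0,0)$ is asymptotic to a constant times $t^{-1/2}$. If $(A_t)$ were R-positive, (2.1) would force $r=0$ and then $A_t(0,0)\not\to0$, a contradiction. So $(A_t)$ is not R-positive. The obstruction is a power of $t$, which the exponential rate does not see.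

**Example 3 (R-positive, not strongly).** On $\{0,1,2,\dots\}$ jump from $0$ at rate $1$ to $n\ge1$ with probability proportional to $n^{-3}$, and from $n$ back to $0$ at rate $1/n$. The mean return time to $0$ is $1+\sum_nnp_n<\infty$, so $A_t:=P_t$ is R-positive (with $r=0$, $h\equiv 1$). For every $\varepsilon>0$ the exponential holding time at $n\ge1/\varepsilon$ has infinite $\varepsilon$-exponential moment, so $(P_t)$ is not strongly positive recurrent. No other choice of $(r,h)$ helps. By (2.1), $r=0$; then $P_th=h$, and nonnegative harmonic functions of a recurrent irreducible chain are constant, so the transformed semigroup is $(P_t)$ itself.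

## 3. Open paths, speed, and the exponent $\rho$

**Graphical representation.** Put independent rate-$1$ Poisson processes of recovery marks at the sites, and independent rate-$\lambda$ Poisson processes of arrows $x\to y$ for each ordered pair of neighbours. An open path is a càdlàg path moving up in time that never meets a recovery mark and jumps only along arrows. Let $\eta^A_t$ be the set of $y$ such that there is an open path from $A\times\{0\}$ to $(y,t)$. This is the contact process started from $A$, and $\eta_t^{A\cup B}=\eta_t^A\cup\eta_t^B$ (additivity). Almost surely all marks occur at distinct times, and none at a given fixed time. We write $|\cdot|$ for the $\ell^1$-norm on $\mathbb Z^d$ and for cardinality of sets; $\operatorname{diam}$ is the $\ell^1$-diameter. A condition such as $\operatorname{diam}(\eta_t)\ge R$ or $[\eta_t]\notin F$ includes $\eta_t\ne\emptyset$.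

**Positivity.** For $t>0$ and nonempty finite $\xi,\zeta$ we have $\mathbb P^\xi(\eta_t=\zeta)>0$. Indeed, take a finite connected $\Lambda\supset\xi\cup\zeta$. With positive probability, during $[0,t/2]$ there are no recoveries in $\Lambda$ and no arrows out of $\Lambda$, and arrows inside $\Lambda$ fill it; then during $[t/2,t]$ no arrow leaves a site of $\Lambda$, every site of $\Lambda\setminus\zeta$ recovers, and no site of $\zeta$ does.

**The exponent.** Let $x_0\in S$ be the class of singletons. We have $A_{s+t}(x_0,x_0)\ge A_s(x_0,x_0)A_t(x_0,x_0)$, and $e^{-(1+2d\lambda)t}\le A_t(x_0,x_0)\le1$ (the lower bound: nothing happens at the infected site). So $t\mapsto\log A_t(x_0,x_0)$ is superadditive and bounded on compacts, and Fekete's lemma gives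
$$\rho:=\lim_{t\to\infty}\tfrac1t\log A_t(x_0,x_0)=\sup_{t>0}\tfrac1t\log A_t(x_0,x_0)\in(-\infty,0],\qquad A_t(x_0,x_0)\le e^{\rho t}.\tag{3.1}$$

**Speed.** We bound how far infection travels. Let $\bar\eta_t\supseteq\eta_t^{\{0\}}$ be the set of sites reached from $(0,0)$ up to time $t$ when recoveries are ignored, and $Y_t=\sum_{x\in\bar\eta_t}e^{|x|}$. The cardinality of $\bar\eta$ is dominated by a Yule process, so $\bar\eta$ does not explode. Each $x\in\bar\eta$ produces jumps of $Y$ of size $\Delta\le e\,e^{|x|}\le eY$ at total rate at most $2d\lambda$. Hence the generator applied to $Y$ is at most $KY$, where $K:=2d\lambda e$. Applied to $Y^2$, whose jumps are $2Y\Delta+\Delta^2$, it is at most $2d\lambda(2e+e^2)Y^2$, because $\sum_x e^{2|x|}\le Y^2$. Let $\tau_n$ be the first time that $|\bar\eta|>n$. Up to $\tau_n$ the set has at most $n+1$ sites, all of norm at most $n$, so $Y$ is bounded there, and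
$$\mathbb EY_{t\wedge\tau_n}\le1+K\int_0^t\mathbb EY_{s\wedge\tau_n}\,ds .$$
Gronwall's lemma gives $\mathbb EY_{t\wedge\tau_n}\le e^{Kt}$, and Fatou's lemma as $n\to\infty$ gives the first bound below. The same argument for $Y^2$ gives the second. The third is Markov's inequality, since on the event in question $Y_t>e^D$:
$$\mathbb EY_t\le e^{Kt},\qquad\mathbb EY_1^2<\infty,\qquad\mathbb P(\text{some open path from }(0,0)\text{ reaches distance}>D\text{ by time }t)\le e^{Kt-D}.\tag{3.2}$$
With $p_s(x,w):=\mathbb P((x,0)\to(w,s))$, the probability of an open path from $(x,0)$ to $(w,s)$, the first bound and $|w|\le|x|+|w-x|$ give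
$$\sum_wp_s(x,w)e^{|w|}\le e^{|x|+Ks}.\tag{3.3}$$

## 4. Disjoint occurrence of open paths

Let $d=1$, and let $r_t:=\sup\eta_t^{(-\infty,0]}$ be the right edge of the process started from a full half-line. Almost surely $r_t$ is finite. It is $>-\infty$ because infinitely many sites of $(-\infty,0]$ have no recovery in $[0,t]$. It is $<\infty$ because $\mathbb P(r_t>k)\le\sum_{j\le0}e^{Kt-(k-j)}\to0$ as $k\to\infty$, by (3.2). Put
$$q_t(k):=\mathbb P(r_t\le k),\qquad a_t(k):=\mathbb P(\eta_t^{\{0\}}=\{k\}),\qquad\text{so that } A_t(x_0,x_0)=\sum_ka_t(k).$$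
Let $l_t:=\inf\eta_t^{[0,\infty)}$, the mirror image. If $\eta_t^{\{0\}}=\{k\}$, then $r_t\le k$ and $l_t\ge k$ (the crossing argument below, with $\omega'=\omega$, proves it). So to be a singleton, the right edge must be held back and so must the left edge. We would like to multiply the prices: $a_t(k)\le q_t(k)\,q_t(-k)$.

The natural attempt is to bound $\mathbb P(r_t\le k,\ l_t\ge k)$. This fails at a precise point: both events are decreasing in the open paths, and Harris' inequality says that they are positively correlated,
$$\mathbb P(r_t\le k,\ l_t\ge k)\ \ge\ q_t(k)\,q_t(-k),$$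
which is the wrong direction. What rescues the product bound is that on $\{\eta_t^{\{0\}}=\{k\}\}$ there is also a living path from $(0,0)$ to $(k,t)$. It separates the reasons why $r_t\le k$ (all to its right) from the reasons why $l_t\ge k$ (all to its left). This is the situation of the BK inequality.

**BK inequality.** For events $\mathcal A,\mathcal B$ in a finite product of Bernoulli variables, say that they occur disjointly at $\omega$ if there are disjoint index sets $I,J$ such that every $\omega'$ agreeing with $\omega$ on $I$ lies in $\mathcal A$, and every $\omega'$ agreeing with $\omega$ on $J$ lies in $\mathcal B$. If both events are increasing, or both are decreasing, the probability of disjoint occurrence is at most $\mathbb P(\mathcal A)\mathbb P(\mathcal B)$. (With two bits of mean $p$ and $\mathcal A=\mathcal B=\{\omega_1=1\text{ or }\omega_2=1\}$, disjoint occurrence means $\omega_1=\omega_2=1$, and indeed $p^2\le(1-(1-p)^2)^2$.)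

**Lemma 1.** (i) Let $d=1$. Then $a_t(k)\le q_t(k)\,q_t(-k)$.
(ii) For any $d$, the probability that there are open paths from $(x,0)$ to $(w,s)$ and from $(x',0)$ to $(w',s)$ which are never at the same site at the same time is at most $p_s(x,w)\,p_s(x',w')$.

As a check of (i) for $k=0$, to first order in $t$: $a_t(0)\approx1-(1+2\lambda)t$ and $q_t(0)^2\approx1-2\lambda t$.

*Proof.* **Discretization.** The purpose is to reduce to finitely many Bernoulli variables. Use only marks in a finite window $\Lambda$: recoveries at sites of $\Lambda$ and arrows between sites of $\Lambda$. Split $[0,t]$ into $N$ equal intervals $\Delta_i$. For each mark type $b$ and each $i$ fix a time $\tau_{b,i}$ in the interior of $\Delta_i$, distinct for distinct $b$. Let $\omega_{b,i}=1$ iff the Poisson process of type $b$ has a point in $\Delta_i$, and put a mark of type $b$ at $\tau_{b,i}$ iff $\omega_{b,i}=1$. With probability tending to $1$ as $N\to\infty$, no $\Delta_i$ contains two Poisson marks. Then the true marks and the discretized ones are in a bijection that preserves order and type. The existence of open paths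 with given endpoints, and of pairs of such paths never at the same site simultaneously, depends only on the order and types of marks, so it agrees in both pictures. The $\omega_{b,i}$ are finitely many independent Bernoulli variables. Call a variable open if it is a present arrow or an absent recovery, and closed otherwise; increasing and decreasing refer to the order closed $<$ open. We prove the inequalities for the discretized window system, let $N\to\infty$, then $\Lambda\uparrow\mathbb Z^d$. The last limit is harmless, as every open path stays in a finite window and only finitely many sites are reached from a finite set in finite time.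

**Part (ii).** A path forces its own existence through the arrows it uses and the absent recoveries at its positions. Two paths never at the same site simultaneously use disjoint sets of open variables: a common arrow would put both at its head at that time, and a common absent recovery would put both at that site. Apply BK to the two increasing events "there is an open path with the given endpoints".

**Part (i).** We exhibit disjoint closed variables to the right and left of a living path. Let
$$\mathcal A=\{\text{no open path from }(\Lambda\cap(-\infty,0])\times\{0\}\text{ to }(\Lambda\cap(k,\infty))\times\{t\}\},$$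
$$\mathcal B=\{\text{no open path from }(\Lambda\cap[0,\infty))\times\{0\}\text{ to }(\Lambda\cap(-\infty,k))\times\{t\}\}.$$
Both are decreasing. Suppose $\eta_t^{\{0\}}=\{k\}$ in the configuration $\omega$, and let $\gamma$ be an open path from $(0,0)$ to $(k,t)$. Let $I$ be the set of closed variables to the right of $\gamma$: (present) recoveries at $x$ at time $\tau$ with $x>\gamma(\tau)$, and (absent) arrows at time $\tau$ with head $>\gamma(\tau)$. Let $J$ be the analogous set to the left. Clearly $I\cap J=\emptyset$.

We claim that $I$ forces $\mathcal A$. Let $\omega'$ agree with $\omega$ on $I$, and suppose that $\pi$ is an $\omega'$-open path with $\pi(0)\le0$ and $\pi(t)>k$. Let $s^*=\sup\{s:\pi(s)\le\gamma(s)\}$. No mark is at time $0$ or $t$, so $0<s^*<t$. Right after $s^*$ we have $\pi>\gamma$, and by right-continuity of the step functions $\pi(s^*)>\gamma(s^*)$. By definition of the supremum $\pi(s^*-)\le\gamma(s^*-)$, so at least one of the paths jumps at $s^*$. The times $\tau_{b,i}$ are distinct, so either exactly one of the paths jumps, by one unit, or both use the same arrow. The latter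 would give $\pi(s^*)=\gamma(s^*)$, which is excluded. So $\pi-\gamma$ changes by one unit from a value $\le0$ to a value $\geq 1$, whence $\pi(s^*-)=\gamma(s^*-)$. From $s^*$ on, $\pi>\gamma$, so all variables used by $\pi$ from $s^*$ on lie to the right of $\gamma$. They are open in $\omega'$. If one of them were closed in $\omega$ it would belong to $I$, and $\omega'$ would agree with $\omega$ there; so all are open in $\omega$. Following $\gamma$ before $s^*$ and $\pi$ from $s^*$ on gives an $\omega$-open path from $(0,0)$ to $(\pi(t),t)$ with $\pi(t)>k$, contradicting $\eta^{\{0\}}_t=\{k\}$.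

By symmetry $J$ forces $\mathcal B$. BK gives $\mathbb P(\eta_t^{\{0\}}=\{k\})\le\mathbb P(\mathcal A)\mathbb P(\mathcal B)$ in the discretized window. In the limit $\mathbb P(\mathcal A)\to\mathbb P(r_t\le k)=q_t(k)$ and, by reflection, $\mathbb P(\mathcal B)\to\mathbb P(l_t\ge k)=q_t(-k)$. $\square$

## 5. One dimension above criticality: two edges held together

Throughout this section $d=1$ and $\lambda>\lambda_c$. Let $p_t(k)=\mathbb P(r_t=k)$. Then $q_0(k)=1_{k\ge0}$, and $q_t(0)\ge e^{-\lambda t}$ (no arrow $0\to1$). Also $q_t(k)>0$ for $t>0$ and all $k$. This is clear for $k\ge0$. For $k<0$ require no arrow $k\to k+1$ in $[0,t]$, and at each of the sites $k+1,\dots,0$ a recovery and no outgoing arrow in $[0,t]$. Since $\eta_s^{(-\infty,0]}\subset(-\infty,r_s]$, monotonicity and the Markov property give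
$$q_{s+t}(m)\ \ge\ \sum_jp_s(j)\,q_t(m-j),\qquad\text{hence}\qquad q_{s+t}(k+l)\ge q_s(k)\,q_t(l);\tag{5.1}$$
for the second inequality keep only $j\le k$ and use $q_t(k+l-j)\ge q_t(l)$. By Fekete's lemma
$$\psi:=\sup_{t>0}\tfrac1t\log q_t(0)=\lim_{t\to\infty}\tfrac1t\log q_t(0)\in[-\lambda,0]$$
exists; it is the price per unit time for holding one edge.

The plan is to show that singletons cost at most two edges ($\rho\ge2\psi$), to use Lemma 1 as the matching upper bound, and then to exclude a positive limit in (2.1).

**Step 1: the lower bound $\rho\ge2\psi$.** The purpose is to keep a crowd alive in a long interval, at negligible cost by (F1), and to pay $\psi$ for each of its two edges. Fix $T>0$ and $M,W\in\mathbb N$. Let $\tilde E$ be the event that, using only recoveries at sites $\ge-M$ and arrows between such sites, there is no open path from $([-M,0]\times\{0\})\cup(\{-M\}\times[0,T])$ to $[1,\infty)\times\{T\}$. Let $q^{(M)}=\mathbb P(\tilde E)$.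

We compare with $q_T(0)$. A path from $(-\infty,0]\times\{0\}$ to $[1,\infty)\times\{T\}$ either stays in $[-M,\infty)$, or stays there from its last entrance into $-M$ from the left on. In both cases $\tilde E$ fails; so $\tilde E\subset\{r_T\le0\}$. On $\{r_T\le0\}\setminus\tilde E$ the path violating $\tilde E$ must start in $\{-M\}\times[0,T]$. The first hitting times of $-M+1,\dots,1$ along it are times of arrows $-M\to-M+1$, …, $0\to1$, in increasing order, within $[0,T]$. Searching for these arrows greedily, each takes an independent exponential time of rate $\lambda$, so such a chain exists with probability $\mathbb P(\mathrm{Poisson}(\lambda T)\ge M+1)$. Hence $q^{(M)}\to q_T(0)$ as $M\to\infty$.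

Let $\mathcal I=[-M,W+1+M]$. For the time slab $[jT,(j+1)T]$ let $E_j^R$ be the translate of $\tilde E$ with $0$ replaced by $W+1+M$, so that $-M$ becomes $W+1$ and only sites $\ge W+1$ are used. Let $E_j^L$ be the mirror image, with $0$ replaced by $-M$, using only sites $\le0$. On $\bigcap_{j<n}(E_j^R\cap E_j^L)$ we have $\eta_{jT}^{\{1,\dots,W\}}\subset\mathcal I$ for all $j\le n$, by induction. A path from $\mathcal I\times\{jT\}$ to a site $>W+1+M$ at time $(j+1)T$ either stays at sites $\ge W+1$, or does so from its last entrance into $W+1$ from the left; both are excluded by $E_j^R$, and similarly on the left. All these events use disjoint sets of marks, and none uses the marks of the contact process restricted to $\{1,\dots,W\}$. So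
$$\mathbb P\big(\emptyset\ne\eta_{nT}^{\{1,\dots,W\}}\subset\mathcal I\big)\ \ge\ (q^{(M)})^{2n}\,\mathbb P(\tau_W>nT).$$

Next we bound $\mathbb P(\tau_W>t)$. From any nonempty subset, the process on $\{1,\dots,W\}$ is full after unit time with probability at least $\delta_W:=e^{-W}(1-e^{-\lambda/W})^W$: require no recoveries, and starting from one infected site let the $i$-th arrow in each direction occur in the $i$-th subinterval of length $1/W$ (at most $W-1$ arrows in total). Put $t_W=e^{\gamma W}$ and take $W$ so large that $\mathbb P(\tau_W>t_W)\ge\frac12$, by (F1). Started full, the process is alive at time $t_W$ with probability at least $\frac12$ and full again one time unit later with conditional probability at least $\delta_W$. So $\mathbb P(\tau_W>n(t_W+1))\ge(\delta_W/2)^n$, and rounding $t/(t_W+1)$ up,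
$$\mathbb P(\tau_W>t)\ge\tfrac{\delta_W}2e^{-c_Wt},\qquad c_W=\frac{\log(2/\delta_W)}{t_W+1}.$$
Since $\log(1/\delta_W)=O(W\log W)$, we have $c_W\to0$ as $W\to\infty$.

Finally $A_1(x_0,[\{1,\dots,W\}])>0$ and $\min_{\emptyset\ne B\subset\mathcal I}A_1([B],x_0)>0$. So $A_{nT+2}(x_0,x_0)$ is at least a positive constant times $(q^{(M)})^{2n}e^{-c_WnT}$, and $n\to\infty$ yields $\rho\ge\frac2T\log q^{(M)}-c_W$. Let $W\to\infty$, then $M\to\infty$, then $T\to\infty$, to get $\rho\ge2\psi$.

**Step 2: what R-positivity would give.** The purpose is to collect two consequences that will turn out incompatible. Suppose $A_t\sim P_t$ with $(P_t)$ positive recurrent, function $h$, constant $r$ and invariant law $\pi$. By (2.1) and (3.1), $r=\rho$. With $\hat a_t(k):=e^{-\rho t}a_t(k)$,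
$$\sum_k\hat a_t(k)=e^{-\rho t}A_t(x_0,x_0)\longrightarrow\pi(x_0)>0.\tag{5.2}$$
The second consequence is that
$$\hat a_t(k)\to0\quad\text{as }t\to\infty,\text{ for each fixed }k.\tag{5.3}$$
To prove it, restore positions: for nonempty finite $\xi,\zeta\subset\mathbb Z$ put
$$\tilde P_t(\xi,\zeta)=e^{-\rho t}h([\xi])^{-1}\,\mathbb P^\xi(\eta_t=\zeta)\,h([\zeta]).$$
Summing over the translates of $\zeta$ first, the row sums of $\tilde P_t$ equal those of $P_t$, namely $1$. So $(\tilde P_t)$ is a semigroup of stochastic matrices, invariant under translations, with positive entries for $t>0$. If $\tilde P_1$ were positive recurrent, its unique invariant probability would be translation invariant, which is impossible because every translation orbit is infinite. So $\tilde P_1$ is null recurrent or transient, and $\tilde P_n(\{0\},\{k\})\to0$ along integers. For $u\in[0,1]$,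
$$\tilde P_{t+u}(\{0\},\{k\})\ge\tilde P_t(\{0\},\{k\})\,e^{-\rho u-(1+2\lambda)u}\ge e^{-(1+2\lambda)}\,\tilde P_t(\{0\},\{k\}),$$
since nothing may happen during the last $u$ units and $\rho\le0$. Choosing $t+u$ an integer gives convergence along real $t$. As $h([\{0\}])=h([\{k\}])$, $\tilde P_t(\{0\},\{k\})=\hat a_t(k)$.

So the mass in (5.2) stays bounded below but must leave every fixed site. To get a contradiction we need to show that the mass cannot spread out.

**Step 3: the case $\psi=0$.** This case is excluded separately because tilting below needs $\psi<0$. If $\psi=0$, then $\rho=0$ by Step 1 and (3.1), and (5.2) says $\mathbb P(|\eta_t^{\{0\}}|=1)\to\pi(x_0)>0$. But at each visit to a singleton the next transition is to $\emptyset$ with probability $1/(1+2\lambda)$. So a.s. there are finitely many such visits, each of finite length, and $\mathbb P(|\eta^{\{0\}}_t|=1)\to0$, a contradiction. From now on $\psi<0$.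

**Step 4: an exponential tilt that bounds all $q_t(k)$ at once.** The purpose is a function $f_t(k)\le1$ for which $\sum_kf_t(k)f_t(-k)$ is controlled. For $k,l\ge1$ and $s,t>0$, use (5.1) with $l$ factors $q_t(k)$ and $k$ factors $q_s(-l)$; the displacements add up to $0$:
$$l\log q_t(k)+k\log q_s(-l)\le\log q_{lt+ks}(0)\le\psi(lt+ks),$$
that is,
$$\frac{\log q_t(k)-\psi t}{k}\le\frac{\psi s-\log q_s(-l)}{l}.$$
All these quantities are finite. So there is $\theta\in\mathbb R$ between the supremum of the left sides and the infimum of the right sides. Since $q_1(k)\to1$ as $k\to\infty$ and $\psi<0$, some left side is positive; hence $\theta>0$. Define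
$$f_t(k)=e^{-\psi t-\theta k}q_t(k),\qquad\hat p_t(k)=e^{-\psi t-\theta k}p_t(k).$$
Then $f_t(k)\le1$ for all $t\ge0$, $k\in\mathbb Z$: for $t>0$ and $k\ne0$ by the choice of $\theta$, for $t>0$ and $k=0$ because $q_t(0)\le e^{\psi t}$, and for $t=0$ because $f_0(k)=e^{-\theta k}1_{k\ge0}$. From (5.1),
$$f_{s+t}(k+l)\ge f_s(k)f_t(l),\qquad\sum_j\hat p_t(j)f_t(m-j)\le f_{2t}(m).\tag{5.4}$$
Let $S_t=\sum_kf_t(k)f_t(-k)$. As $q_t(k)=\sum_{m\ge0}p_t(k-m)$, we have $f_t(k)=\sum_{m\ge0}e^{-\theta m}\hat p_t(k-m)$. Inserting this and putting $j=k-m$, (5.4) gives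
$$S_t=\sum_{m\ge0}e^{-\theta m}\sum_j\hat p_t(j)f_t(-m-j)\le\sum_{m\ge0}e^{-\theta m}f_{2t}(-m)\le\frac1{1-e^{-\theta}}.\tag{5.5}$$
Moreover, each term satisfies
$$e^{-\theta m}f_{2t}(-m)=e^{-2\psi t}q_{2t}(-m)\le e^{-2\psi t}q_{2t}(0)=f_{2t}(0).\tag{5.6}$$

By Lemma 1(i) and Step 1,
$$\hat a_t(k)\le e^{-2\psi t}q_t(k)q_t(-k)=f_t(k)f_t(-k).\tag{5.7}$$
Here the direct route stops. Summing (5.7) gives $e^{-\rho t}A_t(x_0,x_0)\le S_t$, and $S_t\to0$ would finish the proof at once, as in Example 2. But (5.5) gives only boundedness, which is compatible with (5.2), and we have no finer asymptotics of $q_t(k)$. The way out is to let (5.2) work for us: it bounds $S_t$ from below, and this makes $f_t(k)$ almost monotone in $t$.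

**Step 5: a dominating function and the contradiction.** The purpose is to show $\sum_k\sup_s\hat a_s(k)<\infty$. Let $c=\pi(x_0)/2$. By (5.2) and (5.7), $S_t\ge c$ for $t\ge t_0$. Choose $m_0$ with $\sum_{m>m_0}e^{-\theta m}\le c/2$. In (5.5), estimate the terms with $m\le m_0$ by (5.6) and the others by $f_{2t}\le1$: this gives $c\le(m_0+1)f_{2t}(0)+c/2$ for $t\ge t_0$. For $u\le2t_0$, $f_u(0)=e^{-\psi u}q_u(0)\ge q_u(0)\ge e^{-\lambda u}$. So there is $c_1>0$ with
$$f_u(0)\ge c_1\qquad\text{for all }u\ge0.$$
By (5.4), for $0\le s\le t$ we get $f_t(\pm k)\ge f_{t-s}(0)f_s(\pm k)\ge c_1f_s(\pm k)$. With (5.7) and (5.5),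
$$\sum_k\sup_{s\le t}\hat a_s(k)\le c_1^{-2}\sum_kf_t(k)f_t(-k)\le\frac{c_1^{-2}}{1-e^{-\theta}}\qquad\text{for all }t.$$
Letting $t\to\infty$, $\sum_k\sup_{s\ge0}\hat a_s(k)<\infty$. By (5.3) and dominated convergence $\sum_k\hat a_s(k)\to0$ as $s\to\infty$, which contradicts (5.2). This proves Theorem 1. $\blacksquare$

## 6. Excursions from a finite set of shapes

Both parts of Theorem 2 go through one criterion: excursions away from a finite set of shapes, observed at multiples of some $T$, must be exponentially cheaper than $e^{\rho t}$.

**Lemma 2.** Suppose there are $T>0$, a finite $F\subset S$ with $x_0\in F$, and $C<\infty$, $\delta>0$ such that for all $l\ge1$ and $x,y\in F$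
$$\mathbb P^x\big([\eta_{lT}]=y,\ [\eta_{jT}]\notin F\text{ for }0<j<l\big)\le Ce^{(\rho-\delta)lT}.\tag{H}$$
Then $(A_t)$ is strongly R-positive.

In a finite system one could take $F=S$; the left side of (H) then vanishes for $l\ge2$, and one is back at Example 1.

*Proof.* **Step 1: an eigenvector on $F$.** The purpose is to show that the excursion matrix has Perron root exactly $1$. Let $a=e^{-\rho T}A_T$, and for $x\in S$, $y\in F$, $l\ge1$ let $f_l(x,y)$ be $e^{-\rho lT}$ times the probability in (H). For $x,y\in F$ put $B_z(x,y)=\sum_{l\ge1}z^lf_l(x,y)$. By (H) this is finite and continuous in $z$ for $0<z<e^{\delta T}$, and it is positive because $f_1=a>0$. Let $\beta(z)$ be the Perron root of $B_z$, continuous in $z$. Decomposing according to the successive visits to $F$,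
$$\sum_{l\ge0}z^la^l(x,y)=\sum_{i\ge0}B_z^i(x,y)\qquad(x,y\in F).$$
The right side is finite if $\beta(z)<1$. If $\beta(z)\ge1$, its $(x_0,x_0)$ entry is infinite: with the Perron eigenvector $v>0$ and $\kappa_0=\min_yB_z(y,x_0)/v(y)>0$ one has $B_z^{i+1}(x_0,x_0)\ge\kappa_0(B_z^iv)(x_0)=\kappa_0\beta(z)^iv(x_0)$.

By (3.1), $a^l(x_0,x_0)\le1$, so for $z<1$ the sum at $(x_0,x_0)$ is finite and $\beta(z)<1$; hence $\beta(1)\le1$. If $\beta(1)<1$, then $\beta(z)<1$ for some $z>1$, so $\sum_lz^la^l(x_0,x_0)<\infty$, contradicting $\frac1l\log a^l(x_0,x_0)\to0$. So $\beta(1)=1$, and there is $g>0$ on $F$ with $B_1g=g$.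

**Step 2: a harmonic function on $S$ for the skeleton.** Define $h(x)=\sum_{l\ge1}\sum_{y\in F}f_l(x,y)g(y)$ for $x\in S$. Then $h=B_1g=g$ on $F$, and $h>0$. For $x\notin F$ we have $f_{l+1}(x_0,y)\ge a(x_0,x)f_l(x,y)$, so $h(x)\le g(x_0)/a(x_0,x)<\infty$. Splitting according to whether the first step lands in $F$ or not,
$$ah(x)=\sum_{z\in F}a(x,z)g(z)+\sum_{z\notin F}a(x,z)\sum_{l\ge1}\sum_{y\in F}f_l(z,y)g(y)=\sum_{l\ge1}\sum_{y\in F}f_l(x,y)g(y)=h(x).$$
So the matrix with entries $h(x)^{-1}a(x,z)h(z)$ is stochastic, with positive entries. From $x$ it first hits $F$ (at a step $\ge1$) in step $l$ at $y$ with probability $h(x)^{-1}f_l(x,y)g(y)$, and these sum to $1$. As $F$ is finite, some state of $F$ is visited infinitely often; the chain is recurrent, and its nonnegative harmonic functions are constant.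

**Step 3: all times $t$.** The purpose is to pass from multiples of $T$ to a semigroup. Let $h_t=e^{-\rho t}A_th$. For $t\le T$ it is finite, because $A_{T-t}(x,x)A_th(x)\le A_Th(x)=e^{\rho T}h(x)$ and $A_{T-t}(x,x)>0$. Since $ah=h$ gives $h_{t+T}=h_t$, it is finite for all $t$. Also $ah_t=h_t$, so $h_t/h$ is harmonic for the stochastic matrix of Step 2 and $h_t=c_th$ for a constant $c_t$. Then $c_{s+t}=c_sc_t$, $c_T=1$, and $c_t\ge e^{-\rho t}A_t(x_0,x_0)$, because $h_t(x_0)\ge e^{-\rho t}A_t(x_0,x_0)h(x_0)$. So $c$ is bounded below by a positive constant on $[0,T]$, and, being $T$-periodic, on $[0,\infty)$. From $c_t^n=c_{nt}$, bounded below in $n$, we get $c_t\ge1$ for all $t$; and $c_tc_{T-t}=1$ for $t\le T$ then gives $c\equiv1$. Hence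
$$P_t:=e^{-\rho t}h^{-1}A_th$$
is a semigroup of stochastic matrices with positive entries for $t>0$.

**Step 4: non-explosion.** The definition of $\sim$ demands a non-explosive chain, so we identify the generator. Let $Q(x,z)$ be the jump rates of the contact process on $S$ (for each $x$ finitely many nonzero; $Q(x,x)=0$ as each jump changes the cardinality), and $q(x)$ the total exit rate, including the rate to $\emptyset$. The backward equation is
$$A_t(x,y)=1_{x=y}e^{-q(x)t}+\int_0^te^{-q(x)s}\sum_zQ(x,z)A_{t-s}(z,y)\,ds.$$
Multiply by $h(y)$, sum over $y$ using $A_th=e^{\rho t}h$, and multiply by $e^{q(x)t}$: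
$$e^{(q(x)+\rho)t}h(x)=h(x)+\sum_zQ(x,z)h(z)\int_0^te^{(q(x)+\rho)s}\,ds.$$
Differentiating, $\sum_zQ(x,z)h(z)=(q(x)+\rho)h(x)$. So $Q^h(x,z)=Q(x,z)h(z)/h(x)$, with exit rates $q+\rho\in(0,\infty)$, is a conservative $Q$-matrix. The contact process is non-explosive, so $A_t(x,y)$ is the sum over jump paths $x=z_0,\dots,z_n=y$ of $\prod_iQ(z_{i-1},z_i)$ times the integral of $e^{-\sum_iq(z_i)s_i}$ over holding times with $\sum_is_i=t$. Multiplied by $e^{-\rho t}h(y)/h(x)$, this becomes the same expansion with $Q^h$ and $q+\rho$, which is the minimal semigroup of $Q^h$. So $(P_t)$ is this minimal semigroup. It has row sums $1$, so its chain $X$ is non-explosive, and it is irreducible. Thus $A_t\sim P_t$.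

**Step 5: exponential moments for the skeleton.** For $x\in F$ and $y\in F\setminus\{x_0\}$ let $M_\varepsilon(x,y)=\sum_le^{\varepsilon lT}f_l(x,y)g(y)/g(x)$, and let $v_\varepsilon(x)=\sum_le^{\varepsilon lT}f_l(x,x_0)g(x_0)/g(x)$; both are finite for $\varepsilon<\delta$. For $\varepsilon=0$ the row sums of $M_0$ are $1-v_0(x)<1$. By continuity and finiteness of $F$, for small $\varepsilon>0$ all row sums of $M_\varepsilon$ are bounded by a number $<1$. Let $H:=\inf\{lT:l\ge1,\ X_{lT}=x_0\}$. Counting the visits of the skeleton $(X_{lT})_l$ to $F\setminus\{x_0\}$ before the return to $x_0$,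
$$E_{x_0}e^{\varepsilon H}=\sum_{i\ge0}(M_\varepsilon^iv_\varepsilon)(x_0)<\infty\qquad\text{for small }\varepsilon>0.$$

**Step 6: exponential moments for $\sigma_{x_0}$.** The skeleton may see $x_0$ because the chain has not yet moved, so we first wait for $J_1$. Let $N=\min\{l\ge1:J_1\le lT\}$, a geometric variable under $P_{x_0}$. By lack of memory, given $N$, $X_{NT}$ has the law $P_{x_0}(X_T\in\cdot\,|\,J_1\le T)$. Let $H_0\in\{0,T,2T,\dots\}$ be the time after $NT$ of the first skeleton visit to $x_0$. Since $X_{J_1}\ne x_0$ and $J_1\le NT$, $\sigma_{x_0}\le NT+H_0$ a.s. On $\{J_1\le T\}$ under $P_{x_0}$, $H$ equals $T$ plus the skeleton hitting time of $x_0$ from $X_T$; so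
$$E_{x_0}[e^{\varepsilon H_0}\,|\,N]\le\frac{E_{x_0}[e^{\varepsilon H}]}{P_{x_0}(J_1\le T)}.$$
As $N$ has some exponential moment, $E_{x_0}e^{\varepsilon\sigma_{x_0}}<\infty$ for small $\varepsilon>0$. $\square$

## 7. Below criticality: a second distant particle costs a second factor

Here $\lambda<\lambda_c$ and $d\ge1$. Let $m_t=\mathbb E|\eta_t^{\{0\}}|$. By additivity $m_{s+t}\le m_sm_t$, and $e^{-t}\le m_t\le\mathbb E Y_t\le e^{Kt}$. Put $\mu:=\inf_{t>0}\frac1t\log m_t=\lim_{t\to\infty}\frac1t\log m_t\ge-1$. To see $\mu<0$, let $L=K+1$ and count separately the infected sites inside and outside the ball of radius $Lt$; outside, each counts at most $e^{-Lt}e^{|x|}$. By (F2) and (3.2),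
$$m_t\le(2Lt+1)^dCe^{-ct}+e^{-Lt}\mathbb EY_t\le(2Lt+1)^dCe^{-ct}+e^{-t}.$$
Put $\delta=|\mu|/8$.

For (H) take $F$ to be the shapes of diameter less than $R$. The obvious estimate of a long excursion outside $F$ is $\mathbb P(\eta_t\ne\emptyset)\le m_t$, of exponential rate $\mu$. Since $A_t(x_0,x_0)\le m_t$ gives $\rho\le\mu$, this bound contains no gain $\delta$: it ignores that the set stays wide. The gain comes from the following observation. At a time when the set is wide, a given infected site has an infected partner far away, and their ancestral paths parted at some earlier time. If they parted long ago, two disjoint paths lived for long, at cost about $e^{2\mu\ell}$ by Lemma 1(ii). If they parted recently, infection travelled far in a short time, which (3.3) penalises.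

**Step 1: wide sets are exponentially rarer.** We show that there are $R\in\mathbb N$ and $C<\infty$ such that for integers $t\ge2$
$$\mathbb E\big[|\eta_t^{\{0\}}|;G_t\big]\le Ce^{(\mu-\delta)t},\qquad G_t=\{\operatorname{diam}(\eta_j^{\{0\}})\ge R\text{ for all integers }2\le j\le t\}.\tag{7.1}$$

*Cutting time into slabs.* Write $\eta_t$ for $\eta_t^{\{0\}}$. On $\{w_0\in\eta_t\}\cap G_t$ let $\gamma$ be an open path from $(0,0)$ to $(w_0,t)$. Put $j_1=t$. Given $j_i\ge2$, there is $z_i\in\eta_{j_i}$ with $|z_i-\gamma(j_i)|\ge R/2$, since otherwise $\operatorname{diam}(\eta_{j_i})<R$. Let $\beta_i$ be an open path from $(0,0)$ to $(z_i,j_i)$ and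
$$u_i=\sup\{s\le j_i:\beta_i(s)=\gamma(s)\}.$$
Both paths start at $0$ and end at different sites, and a.s. there are no marks at integer times, so $u_i\in(0,j_i)$. It is a jump time of at least one of the paths, hence a.s. not an integer. The paths differ from $u_i$ on and $\beta_i(u_i-)=\gamma(u_i-)$; since mark times are distinct and a common arrow would keep them together, exactly one of them jumps at $u_i$. Let $v_i=\lfloor u_i\rfloor\le j_i-1$, $\ell_i=j_i-v_i\ge1$. If $v_i\le1$ stop; otherwise put $j_{i+1}=v_i$ and continue. In the slab $[v_i,j_i]$ there are two open paths from $(\gamma(v_i),v_i)$: $\gamma$ itself, and the path that follows $\gamma$ before $u_i$ and $\beta_i$ afterwards. They are at different sites at all times in $[v_i+1,j_i]$, because $u_i<v_i+1$, and they end at distance at least $R/2$.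

*Union bound.* Let $\mathcal D_\ell(x,w)$ be the event that there are open paths $\gamma,\beta$ from $(x,0)$ to $(w,\ell)$ and to some $(z,\ell)$, respectively, with $|z-w|\ge R/2$ and $\gamma(s)\ne\beta(s)$ for all $s\in[1,\ell]$. Put $b_\ell=\sum_w\mathbb P(\mathcal D_\ell(0,w))$. Marks in disjoint time slabs are independent. Summing over the final $v\in\{0,1\}$, the number $k$ of slabs, their lengths, and the positions of $\gamma$ at the slab boundaries,
$$\mathbb E[|\eta_t|;G_t]\le\sum_{v\in\{0,1\}}m_v\sum_{k\ge1}\ \sum_{\ell_1+\dots+\ell_k=t-v}\ \prod_{i=1}^kb_{\ell_i}.$$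
If $\sum_{\ell\ge1}b_\ell e^{-(\mu-\delta)\ell}\le\frac12$, the sum over $k$ and the $\ell_i$ is at most $e^{(\mu-\delta)(t-v)}\sum_{k\ge1}2^{-k}$, and (7.1) follows. Note that $-(\mu-\delta)=\frac98|\mu|$.

*Estimating $b_\ell$.* Condition on the marks in $[0,1]$. At time $1$ the paths are at sites $x_1,x_2\in\eta_1$, and from then on they are never at the same site simultaneously; so Lemma 1(ii) on $[1,\ell]$ (trivial for $\ell=1$) gives
$$b_\ell\le\mathbb E\sum_{x_1,x_2\in\eta_1}\ \sum_{|w-z|\ge R/2}p_{\ell-1}(x_1,w)\,p_{\ell-1}(x_2,z).$$
Let $C_2=\mathbb EY_1^2<\infty$, and let $C_3$ be such that $m_s\le C_3e^{(\mu+\delta)s}$ for all $s\ge0$. Dropping the constraint $|w-z|\ge R/2$, and using $|\eta_1|\le Y_1$,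
$$b_\ell\le C_2C_3^2\,e^{2(\mu+\delta)(\ell-1)}=C_2C_3^2\,e^{-\frac74|\mu|(\ell-1)}.$$
Using instead $1\le e^{-R/2}e^{|w|+|z|}$ on the constraint, and (3.3),
$$b_\ell\le C_2\,e^{-R/2+2K(\ell-1)}.$$
Let $\kappa=\min\{\frac1{8K},\frac1{16|\mu|}\}$. Use the second bound for $\ell-1<\kappa R$, where $2K(\ell-1)\le\frac R4$ and $\frac98|\mu|(\ell-1)\le\frac R8$, and the first bound otherwise:
$$\sum_{\ell\ge1}b_\ell e^{\frac98|\mu|\ell}\le C(\kappa R+1)e^{-\frac R2+\frac R4+\frac R8}+C\sum_{\ell-1\ge\kappa R}e^{(-\frac74+\frac98)|\mu|(\ell-1)}\xrightarrow[R\to\infty]{}0 .$$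
So we may fix $R$ with the sum at most $\frac12$, and (7.1) holds.

**Step 2: excursions from any shape in $F$.** The purpose is to transfer (7.1) from singletons to $F=\{x\in S:\operatorname{diam}(x)<R\}$, a finite set containing $x_0$. For $x\in F$ put
$$e_t(x)=\mathbb E^x\big[|\eta_t|;\ \operatorname{diam}(\eta_j)\ge R\text{ for }1\le j\le t\big].$$
Starting from $x_0$ and visiting $x$ at time $1$, for integers $t\ge1$ we have $A_1(x_0,x)e_t(x)\le\mathbb E[|\eta^{\{0\}}_{t+1}|;G_{t+1}]$. As $F$ is finite, $A_1(x_0,x)>0$ and $e_0(x)=|x|$, we get $e_t(x)\le C'e^{(\mu-\delta)t}$ for $x\in F$ and all $t\in\mathbb N_0$.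

**Step 3: $\rho=\mu$.** The gain in Step 2 is relative to $\mu$, whereas (H) asks for a gain relative to $\rho$. We know $\rho\le\mu$. For $y\in F$, $A_j(x_0,y)\le A_{j+1}(x_0,x_0)/A_1(y,x_0)\le C''e^{\rho j}$ by (3.1). Splitting at the last integer time $j\le t$ with $[\eta_j]\in F$ (time $0$ qualifies),
$$e^{\mu t}\le m_t=\sum_{j=0}^t\sum_{y\in F}A_j(x_0,y)\,e_{t-j}(y)\le C'''\sum_{j=0}^te^{\rho j}e^{(\mu-\delta)(t-j)}\le C'''(t+1)e^{\max(\rho,\mu-\delta)t}.$$
If $\rho<\mu$, this is impossible for large $t$. So $\rho=\mu$.

**Step 4: the criterion.** Take $T=1$. For $x,y\in F$ the probability in (H) is at most $\mathbb P^x(\operatorname{diam}(\eta_j)\ge R\text{ for }1\le j\le l-1,\ \eta_{l-1}\ne\emptyset)\le e_{l-1}(x)\le C'e^{(\rho-\delta)(l-1)}$. So (H) holds, and Lemma 2 gives Theorem 2(a). $\blacksquare$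

## 8. Survival in a tube

From now on $d\ge2$ and $\lambda>\lambda_c$. The expected number of infected sites is of no use now: started from a singleton it does not decay, since the process survives with positive probability. We need a function of $\eta$ that is small on large sets, and probabilities of extinction are a natural candidate. The first ingredient is that extinction of a long row of infection inside a tube is exponentially unlikely.

**Lemma 3.** There are $k\in\mathbb N$ and $C,\gamma>0$ such that the contact process on $\mathbb Z\times\{0,\dots,k-1\}^{d-1}$ (arrows inside this tube only) started from $\{1,\dots,n\}\times\{0,\dots,k-1\}^{d-1}$ dies out with probability at most $Ce^{-\gamma n}$, for all $n\ge1$.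

*Proof.* **Step 1: wet and bad sites.** The purpose is to compare with an oriented lattice of blocks. Fix $\varepsilon>0$ with $3(2\varepsilon)^{1/32}\le e^{-1}$ and take $n_0,a,b$ from (F3). Let $k=10a+1$; after a translation the tube is $\mathbb Z\times[-5a,5a]^{d-1}$. By reflection, (F3) holds also with $[a,3a]$ replaced by $[-3a,-a]$. Consider sites $(i,j)$ with $i+j$ even and $j\ge0$, with blocks
$$\big(2ai+[-a,a]\big)\times[-a,a]^{d-1}\times[5bj,5bj+b]$$
and boxes $\Xi_{ij}=\big(2ai+[-5a,5a]\big)\times[-5a,5a]^{d-1}\times[5bj,5bj+6b]$.

Let $N\ge2$. The sites $(0,0),(2,0),\dots,(2N-2,0)$ are wet, with seeds $((2ai,0,\dots,0),0)$; no other site of row $0$ is wet. Recursively, $(i,j+1)$ is wet if for some $(y,t)$ in its block and some wet $(i',j)$ with $i'=i\pm1$ and seed $(x,s)$, all of $(y+[-n_0,n_0]^d)\times\{t\}$ is reached from $(x+[-n_0,n_0]^d)\times\{s\}$ by open paths in $\Xi_{i'j}$. Its seed is then the pair $(y,t)$ with the first such time $t=:T_{i,j+1}$ (attained, by right-continuity) and the first $y$ in a fixed order. The $T_{ij}$ (set to $\infty$ on sites that are not wet) are stopping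 times for the filtration $\mathcal F_t$ generated by the marks up to time $t$.

Call a wet site $(i,j)$ bad if from its seed, by open paths in $\Xi_{ij}$, no point with the required property exists in the block of $(i+1,j+1)$, or none exists in that of $(i-1,j+1)$. So if $(i,j)$ is wet and one of $(i\pm1,j+1)$ is not, then $(i,j)$ is bad.

**Step 2: bad sites are rare and nearly independent.** By the strong Markov property at $T_{ij}\ge5bj$ and (F3) in both directions, $\mathbb P((i,j)\text{ bad}\mid\mathcal F_{5bj})\le2\varepsilon$. The seeds of row $j-1$ have times at most $5b(j-1)+b<5bj$, so $\mathcal F_{5bj}$ determines the wet sites of row $j-1$ and their seeds. Given $\mathcal F_{5bj}$, the event that $(i,j)$ is bad depends only on marks after time $5bj$ in the boxes $\Xi_{i\pm1,j-1}$ and $\Xi_{ij}$, with first coordinate in $2ai+[-7a,7a]$. For $i$'s differing pairwise by at least $8$, these ranges are disjoint ($16a>14a$), and the events are conditionally independent. The event is $\mathcal F_{5bj+6b}$-measurable, and $5bj+6b\le5b(j+2)$. Conditioning row by row from the top, we get: if a finite set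 $\mathcal S$ of sites is such that any two of its sites either lie in rows differing by at least $2$, or lie in the same row with $|i-i'|\ge8$, then
$$\mathbb P(\text{all sites of }\mathcal S\text{ are bad})\le(2\varepsilon)^{|\mathcal S|}.\tag{8.1}$$

**Step 3: a circuit around the wet sites.** The purpose is a Peierls argument. Suppose the set $\mathcal W$ of wet sites is finite. View all $(i,j)\in\mathbb Z^2$ with $i+j$ even as cells of a (rotated) square lattice, where $(i,j)$ shares an edge with the four cells $(i\pm1,j\pm1)$. Let
$$\mathsf R=\mathcal W\cup\{(1,-1),(3,-1),\dots,(2N-3,-1)\}.$$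
It is finite and edge-connected: the added cells link the wet cells of row $0$, and each wet site with $j\ge1$ has a wet neighbour in row $j-1$. Let $\hat{\mathsf R}$ be the complement of the infinite edge-connected component of $\mathsf R^c$. It consists of $\mathsf R$ and the finite components of $\mathsf R^c$, each adjacent to $\mathsf R$; so $\hat{\mathsf R}$ is finite, and both it and its complement are edge-connected. Let $\Gamma$ be the set of edges between $\hat{\mathsf R}$ and its complement.

Then $\Gamma$ is one simple closed circuit. At a corner, four cells meet, and the number of edges of $\Gamma$ there is even; it is $4$ only if two opposite cells are in $\hat{\mathsf R}$ and the other two are not. In that case, join the first two by a path of cells in $\hat{\mathsf R}$ and close it up through the corner; this closed curve separates the other two cells, contradicting that they are joined in the complement. So every corner has $0$ or $2$ edges of $\Gamma$, and $\Gamma$ is a disjoint union of simple circuits. Let $\Gamma_1$ be one of them. Since $\hat{\mathsf R}$ and its complement are connected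 without crossing $\Gamma$, they lie on the two different sides of $\Gamma_1$. The two cells at an edge of $\Gamma\setminus\Gamma_1$ lie on the same side of $\Gamma_1$, yet one is in $\hat{\mathsf R}$ and the other is not; so $\Gamma=\Gamma_1$.

**Step 4: many bad sites along the circuit.** Let $n=|\Gamma|$. The edge between $(1,-1)$ and $(0,-2)$ belongs to $\Gamma$, because all cells with $j\le-2$ lie in the infinite component. Call an edge of $\Gamma$ upper if its cell of $\hat{\mathsf R}$ is the lower one. Each edge is crossed by exactly one diagonal line of cells, and along each diagonal the number of edges of $\Gamma$ where one enters $\hat{\mathsf R}$ going upwards equals the number where one leaves it. So exactly $n/2$ edges are upper. Each of the $N$ cells $(2m,0)$ of $\mathsf R$ lies on its own diagonal in each of the two directions, so there are at least $2N$ upper edges and $n\ge4N$.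

The cell of $\hat{\mathsf R}$ at an edge of $\Gamma$ belongs to $\mathsf R$, since otherwise it would lie in the infinite component. The cells of row $-1$ in $\mathsf R$ have both upper neighbours in $\mathsf R$. Hence the cell below an upper edge is wet, the one above is not wet, and so the cell below is bad. Each cell has at most two upper edges, so at least $n/4$ cells below upper edges of $\Gamma$ are bad.

**Step 5: summing over circuits.** Partition the sites into $8$ classes according to $j\bmod2$ and $i\bmod8$ (the parities of $i$ and $j$ agree). For given $\Gamma$, one class contains at least $n/32$ of the cells below upper edges, and (8.1) applies to it. The number of simple circuits of length $n$ through a given edge is at most $3^n$: traverse the circuit from this edge in a fixed direction, with at most three choices at each corner. Hence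
$$\mathbb P(\mathcal W\text{ finite})\le\sum_{n\ge4N}3^n(2\varepsilon)^{n/32}\le\sum_{n\ge4N}e^{-n}\le2e^{-4N}.$$
If $\mathcal W$ is infinite, there are wet sites in infinitely many rows (each row has finitely many), so the process in the tube, started from a set containing the seed cubes of row $0$, survives. These cubes have first coordinates in an interval of $4a(N-1)+2n_0+1\le4aN$ integers, so a translate of $\{1,\dots,n\}\times[-5a,5a]^{d-1}$ contains them if $4aN\le n$. For $n\ge8a$ take $N=\lfloor n/(4a)\rfloor\ge2$; then $2e^{-4N}\le2e^4e^{-n/a}$. Smaller $n$ are covered by enlarging $C$. $\square$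

## 9. Extinction probabilities under a square root

Let $k$ be as in Lemma 3, $Q=\{0,\dots,k-1\}^{d-1}$, $\zeta_t$ the contact process on the tube $\mathbb Z\times Q$, and
$$w(y)=\mathbb P^y(\zeta\text{ dies out})\qquad(y\text{ finite}).$$
Then $w(\emptyset)=1$, $w$ is decreasing in $y$, and by the Markov property $\mathbb E^yw(\zeta_1)=w(y)$. The last identity shows that $w$ itself gives no decay. The square root does, by strict concavity, provided $w(\zeta_1)/w(y)$ fluctuates by a definite amount, uniformly in $y$. We get this by comparing $\zeta_1$ with and without one extra column of infection, which needs the following inequality.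

**Lemma 4** (cf. Belitsky–Ferrari–Konno–Liggett 1997)**.** $w(A\cup B)\,w(A\cap B)\ge w(A)\,w(B)$ for finite $A,B$.

The proof uses the four functions theorem: if nonnegative functions on a finite distributive lattice satisfy $f_1(\omega)f_2(\omega')\le f_3(\omega\vee\omega')f_4(\omega\wedge\omega')$ for all $\omega,\omega'$, then $\sum f_1\sum f_2\le\sum f_3\sum f_4$.

*Proof.* **Step 1: reduction to finitely many simple steps.** It suffices to treat $w_t(A)=\mathbb P(\zeta_t^A=\emptyset)$ on finite subgraphs with vertex set $\mathsf V$; then exhaust the tube (open paths stay in finite windows) and let $t\to\infty$. Approximate on $[0,t]$ by $N$ repetitions of an arrow step and a recovery step, with Bernoulli probabilities $1-e^{-\lambda t/N}$ for each arrow and $1-e^{-t/N}$ for each recovery. The approximation is exact with probability tending to $1$, as each interval of length $t/N$ then contains at most one mark. Each step maps $A\mapsto\bigcup_{x\in A}\varphi_x$ with independent random sets $\varphi_x$: in an arrow step $\varphi_x=\{x\}\cup\{y:\text{arrow }x\to y\}$, in a recovery step $\varphi_x\in\{\{x\},\emptyset\}$.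 The law $p_x$ of $\varphi_x$ satisfies
$$p_x(a)\,p_x(a')\le p_x(a\cup a')\,p_x(a\cap a').$$
In an arrow step $\varphi_x\setminus\{x\}$ is a product Bernoulli set, so equality holds if $x\in a\cap a'$ and $a,a'$ contain only $x$ and neighbours of $x$; otherwise the left side is $0$. In a recovery step the possible values are nested, and equality holds for them.

**Step 2: one step preserves the inequality.** Let $v\ge0$ be decreasing with $v(A)v(B)\le v(A\cup B)v(A\cap B)$; for example $v=1_{\{\cdot=\emptyset\}}$. Put $v'(A)=\mathbb E\,v(\bigcup_{x\in A}\varphi_x)=\sum_\omega P_A(\omega)v(\cup\omega)$, where $\omega=(\omega_x)_{x\in\mathsf V}$ ranges over the lattice $(2^{\mathsf V})^{\mathsf V}$ with coordinatewise union $\vee$ and intersection $\wedge$, $\cup\omega=\bigcup_x\omega_x$, and $P_A(\omega)=\prod_{x\in A}p_x(\omega_x)\prod_{x\notin A}1_{\omega_x=\emptyset}$. We check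
$$P_A(\omega)P_B(\omega')\le P_{A\cup B}(\omega\vee\omega')\,P_{A\cap B}(\omega\wedge\omega')$$
coordinate by coordinate. For $x\in A\cap B$ this is the property of $p_x$. For $x\in A\setminus B$ it reads $p_x(\omega_x)1_{\omega'_x=\emptyset}\le p_x(\omega_x\cup\omega_x')1_{\omega_x\cap\omega_x'=\emptyset}$, which is clear; the case $x\in B\setminus A$ is symmetric, and $x\notin A\cup B$ is trivial. Further $\cup(\omega\vee\omega')=(\cup\omega)\cup(\cup\omega')$ and $\cup(\omega\wedge\omega')\subset(\cup\omega)\cap(\cup\omega')$, so by the two properties of $v$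
$$v(\cup\omega)\,v(\cup\omega')\le v(\cup(\omega\vee\omega'))\,v(\cup(\omega\wedge\omega')).$$
Multiply the two inequalities and apply the four functions theorem: $v'(A)v'(B)\le v'(A\cup B)v'(A\cap B)$. Also $v'$ is decreasing. Iterate from $v=1_{\{\cdot=\emptyset\}}$. $\square$

**Consequences.** Put $w_1:=1/(1+2d\lambda)$. Since a single infected site may recover before it emits an arrow, $w(\{i\})\ge w_1$; and for disjoint sets Lemma 4 gives $w(A\cup B)\ge w(A)w(B)$. Hence
$$w(y)\ge w_1^{|y|}.\tag{9.1}$$
Taking $A=y\cup s$ and $B=y'$ in Lemma 4,
$$y\subset y',\ s\cap y'=\emptyset\quad\Longrightarrow\quad\frac{w(y\cup s)}{w(y)}\le\frac{w(y'\cup s)}{w(y')}.\tag{9.2}$$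
Let $s_l=\{l\}\times Q$ and $W_n=w(s_1\cup\dots\cup s_n)$, $W_0=1$. By (9.2) with $y=s_2\cup\dots\cup s_n$, $y'=s_1\cup\dots\cup s_n$, $s=s_{n+1}$ and translation invariance, the ratios $W_{n+1}/W_n$ are nondecreasing in $n\ge0$. Their limit is $r=\lim W_n^{1/n}\le e^{-\gamma}<1$ by Lemma 3. Enlarging $y$ to $s_{-M}\cup\dots\cup s_m$ in (9.2), we obtain
$$w(y\cup s_{m+1})\le r\,w(y)\quad\text{for every finite }y\subset\{\text{first coordinate}\le m\}\ (\text{also }y=\emptyset).\tag{9.3}$$

**Lemma 5.** There is $\vartheta<1$ with $\mathbb E^y[w(\zeta_1)^{1/2}]\le\vartheta\,w(y)^{1/2}$ for all finite $y\ne\emptyset$.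

*Proof.* Let $Z=w(\zeta_1)/w(y)$. Then $\mathbb EZ=1$, and expanding the square, $\mathbb E\sqrt Z=1-\frac12\mathbb E(1-\sqrt Z)^2$. We bound $\mathbb E(1-\sqrt Z)^2$ from below. Let $m$ be the maximal first coordinate in $y$, $i\in y\cap s_m$, $\mathcal G$ the $\sigma$-field of all recoveries at sites with first coordinate $\le m$ and arrows between such sites, and $\xi$ the set infected at time $1$ when only these marks are used. Let $\beta\in\mathcal G$ be the event of no recovery at $i$ in $[0,\frac14]$, so $\mathbb P(\beta)=e^{-1/4}$. Two events independent of $\mathcal G$ matter: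

* With probability $p_1=e^{-\lambda|Q|}$ there are no arrows $s_m\to s_{m+1}$ in $[0,1]$, and then $\zeta_1=\xi$.
* With probability at least some $p_2>0$ depending only on $Q,\lambda$, there is an arrow $i\to i+e_1$ in $[0,\frac14]$, no recovery in $s_{m+1}$ in $[0,1]$, arrows in $[\frac14,1]$ spreading the infection from $i+e_1$ over $s_{m+1}$, and no arrows from $s_{m+1}$ to $s_m$ or $s_{m+2}$ in $[0,1]$. On $\beta$ then $\zeta_1=\xi\cup s_{m+1}$.

Let $\alpha=\sqrt{w(\xi)/w(y)}$ and $\alpha'=\sqrt{w(\xi\cup s_{m+1})/w(y)}$. By (9.3), $\alpha'\le\sqrt r\,\alpha$. With $c=\frac{1-\sqrt r}{1+\sqrt r}$, the two inequalities $|1-\alpha|<c$ and $|1-\alpha'|<c$ together would give $\alpha'/\alpha>\frac{1-c}{1+c}=\sqrt r$, a contradiction. So on $\beta$, given $\mathcal G$, at least one of the two scenarios produces $|1-\sqrt Z|\ge c$, and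
$$\mathbb E(1-\sqrt Z)^2\ge e^{-1/4}\min(p_1,p_2)\,c^2,$$
uniformly in $y$. $\square$

## 10. Two families of tubes

A single factor $\vartheta$ per unit time need not beat $e^{\rho}$. What we need is a factor that becomes arbitrarily small for large sets. Partitioning $\mathbb Z^d$ into parallel tubes gives one factor $\vartheta$ for each tube that meets $\eta$. This does not suffice: the set $\{1,\dots,n\}\times\{0\}^{d-1}$ meets only one tube in direction $e_1$, however large $n$ is. (In $d=1$ there is only one tube, $\mathbb Z$ itself.) In $d\ge2$, a large set cannot meet few tubes of two different directions.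

Partition $\mathbb Z^d$ into tubes in direction $e_1$, the translates of $\mathbb Z\times Q$ by $k\mathbb Z^d$. Let
$$u^{(1)}(\eta)=\prod_\ell w(\eta\cap\ell)^{1/2},$$
the product over all these tubes $\ell$, each identified with $\mathbb Z\times Q$, and let $N_1(\eta)$ be the number of tubes meeting $\eta$. Using only arrows inside tubes gives independent tube processes $\zeta_t^\ell\subset\eta_t\cap\ell$. As $w$ is decreasing, Lemma 5 gives $\mathbb E^\eta u^{(1)}(\eta_1)\le\vartheta^{N_1(\eta)}u^{(1)}(\eta)$. Define $u^{(2)},N_2$ likewise with direction $e_2$. A direction-1 tube and a direction-2 tube intersect in at most $k^d$ sites, so $|\eta|\le k^dN_1N_2$ and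
$$\frac{N_1+N_2}2\ge\sqrt{N_1N_2}\ge\sqrt{|\eta|/k^d}.$$
By Cauchy–Schwarz
$$\mathbb E^\eta\big[(u^{(1)}u^{(2)})^{1/2}(\eta_1)\big]\le\vartheta^{(N_1+N_2)/2}\,(u^{(1)}u^{(2)})^{1/2}(\eta).$$
Let $u(\eta)$ be the average of $(u^{(1)}u^{(2)})^{1/2}(\eta+a)$ over $a\in\{0,\dots,k-1\}^d$. Since both partitions are invariant under $k\mathbb Z^d$, $u$ is translation invariant, so it is a function on $S$. With $\theta_m:=\vartheta^{\sqrt{m/k^d}}\to0$ as $m\to\infty$,
$$w_1^{|\eta|/2}\le u(\eta)\le1;\qquad\mathbb E^\eta[u(\eta_1);\eta_1\ne\emptyset]\le\begin{cases}\vartheta\,u(\eta)&\text{for all }\eta\ne\emptyset,\\\theta_m\,u(\eta)&\text{if }|\eta|>m.\end{cases}\tag{10.1}$$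
The lower bound is (9.1); the case of all $\eta\neq\emptyset$ uses $N_1,N_2\ge1$. In particular, iterating from a singleton, $A_t(x_0,x_0)u(x_0)\le\vartheta^tu(x_0)$ for integers $t$, so $\rho\le\log\vartheta<0$.

Large sets are thus controlled by $u$. Small sets are controlled by $\rho$ directly: for $|y|\le m$ and $s\ge0$,
$$\mathbb P^y(0<|\eta_s|\le m)\le C_me^{\rho s}.\tag{10.2}$$
Indeed, from a set with between $1$ and $m$ elements the process is a singleton one time unit later with probability at least $c_m:=e^{-1}(1-e^{-1})^{m-1}e^{-2d\lambda m}$: one site does not recover, the others do, and no arrow leaves any of them. By additivity $|\eta_{s+1}^y|=1$ implies $|\eta_{s+1}^{\{i\}}|=1$ for some $i\in y$. So by (3.1) the probability is at most $c_m^{-1}m\,e^{\rho(s+1)}$.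

## 11. Strong R-positivity for $d\ge2$, $\lambda>\lambda_c$

Let $\varepsilon=\frac1{12}$ and fix $m$ with $2\theta_m^\varepsilon\le e^{2\rho}$.

**Step 1: two estimates, uniform over all shapes.** The purpose is to show that for all sufficiently large integers $T$ there is $R=R(T,m)$ such that for all $x\in S$
$$\mathbb E^x[u(\eta_T);\eta_T\ne\emptyset]\le e^{\frac34\rho T}u(x),\tag{11.1}$$
$$\mathbb E^x[u(\eta_T);\operatorname{diam}(\eta_T)\ge R]\le e^{\frac32\rho T}u(x).\tag{11.2}$$
The first rate is slightly worse than $e^{\rho T}$. The second, for wide sets, is strictly better; that is where the gain in (H) will come from.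

*Mostly large sets.* Call $j\in\{0,\dots,T-1\}$ bad if $|\eta_j|>m$ and good if $0<|\eta_j|\le m$. There are at most $2^T$ patterns of good and bad times. Iterating (10.1) along a pattern, with $\theta_m$ at bad times and $\vartheta\le1$ at good times, the contribution to (11.1) of paths with at least $\varepsilon T$ bad times is at most $2^T\theta_m^{\varepsilon T}u(x)\le e^{2\rho T}u(x)$.

*Otherwise* let $i$ and $j$ be the first and last good times. All times before $i$ and after $j$ are bad, so $i\le\varepsilon T$, $j\ge(1-\varepsilon)T-1$, and $s:=j-i\ge(1-2\varepsilon)T-1\ge1$ for $T$ large. By (10.1),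
$$\mathbb P^x(0<|\eta_i|\le m)\le w_1^{-m/2}\,\mathbb E^x[u(\eta_i);\eta_i\ne\emptyset]\le w_1^{-m/2}u(x).\tag{11.3}$$
There are at most $T^2$ pairs $(i,j)$, and $u\le1$.

*Proof of (11.1).* By (11.3), the Markov property at time $i$, and (10.2), the remaining contribution is at most $T^2w_1^{-m/2}C_me^{\rho((1-2\varepsilon)T-1)}u(x)$. As $1-2\varepsilon=\frac56>\frac34$ and $\rho<0$, (11.1) holds for large $T$.

*Proof of (11.2).* Let $y$ be the state at time $i$, $|y|\le m$. We bound $\mathbb P^y(0<|\eta_s|\le m,\ \operatorname{diam}(\eta_{T-i})\ge R)$; note $T-i\ge s$. Put $D=R/(2(m+1))$. By (3.2), outside an event of probability at most $me^{KT-D/4}$, no open path from $y\times\{0\}$ moves farther than $D/4$ from its starting point during $[0,T]$. Then two points of $\eta_{T-i}$ at distance at least $R$ have ancestors $a,a'\in y$ with $|a-a'|\ge R-D/2>mD$. Connect points of $y$ at distance at most $D$. If $a$ and $a'$ were in the same component, a chain of at most $m-1$ steps would give $|a-a'|\le(m-1)D$. So they are in different components, and there is a partition $y=y_1\sqcup y_2$ with $\operatorname{dist}(y_1,y_2)>D$,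 $a\in y_1$, $a'\in y_2$. Since $a$ and $a'$ have descendants at time $T-i\ge s$, for $l=1,2$ the following event $H_l$ occurs: no open path from $y_l\times\{0\}$ leaves the $D/4$-neighbourhood of its starting point during $[0,s]$, and $0<|\eta_s^{y_l}|\le m$. The event $H_l$ depends only on recoveries at, and arrows emanating from, sites within distance $D/4$ of $y_l$. These neighbourhoods are disjoint, so $H_1,H_2$ are independent and $\mathbb P(H_1\cap H_2)\le C_m^2e^{2\rho s}$ by (10.2). There are at most $2^m$ partitions, so the remaining contribution is at most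
$$T^2w_1^{-m/2}\Big[2^mC_m^2e^{2\rho((1-2\varepsilon)T-1)}+me^{KT-D/4}\Big]u(x).$$
For given $T$ choose $R$ so large that $me^{KT-D/4}\le e^{2\rho T}$. Since $2(1-2\varepsilon)=\frac53>\frac32$, (11.2) holds for $T$ large; the required size of $T$ does not depend on $R$.

**Step 2: a Lyapunov function.** The purpose is to combine (11.1) and (11.2), of rates $\frac34\rho$ and $\frac32\rho$, into one contraction of rate below $\rho$ off a finite set. Weighting wide sets by $e^{|\rho|T/2}$ shares the gain between them. Fix $T$ large enough for Step 1 and for $2e^{\frac54\rho T}\le e^{\frac98\rho T}$, and let $R=R(T,m)$. Let $F=\{x\in S:\operatorname{diam}(x)<R\}$, a finite set containing $x_0$. Let $B=e^{|\rho|T/2}$, $V=u$ on $F$ and $V=Bu$ off $F$, so $0<V\le B$. For $x\notin F$ we have $u(x)=V(x)/B$, and by (11.1) and (11.2)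
$$A_TV(x)\le\big(e^{\frac34\rho T}+Be^{\frac32\rho T}\big)u(x)=\big(e^{\frac54\rho T}+e^{\frac32\rho T}\big)V(x)\le e^{(\rho-\delta)T}V(x),\qquad\delta=|\rho|/8 .\tag{11.4}$$

**Step 3: the criterion.** For $x,y\in F$ and $l\ge1$, apply (11.4) at the times $(l-1)T,\dots,T$, at which the shape is outside $F$, and $V\le B$ at the end. The probability in (H) is at most
$$V(y)^{-1}\,\mathbb E^x\big[V(\eta_{lT});\ \eta_{lT}\ne\emptyset,\ [\eta_{jT}]\notin F\text{ for }0<j<l\big]\le V(y)^{-1}e^{(\rho-\delta)(l-1)T}B .$$
Since $V$ is bounded below on the finite set $F$, (H) holds, and Lemma 2 gives Theorem 2(b). $\blacksquare$
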